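
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{The words that do not occur in the Thue--Morse word\\ form a context-free language}


\begin{abstract}
We prove that the set of finite binary words that are not subwords of the Thue--Morse word is context-free. The same holds for the words $(s_2(n)\bmod q)_{n\ge 0}$, $q\ge 2$, where $s_2$ is the binary sum of digits. In all these cases the language is inherently ambiguous; in particular it is neither deterministic context-free nor regular. The idea is to pass to the word of $2$-adic valuations and to check there only comparisons that a stack can perform. If a word passing such a test occurred in the valuation word, the outcome of the comparisons would determine valuations and letters at certain positions exactly, and lengths that the automaton does not control would be forced to be a power of two or three times a power of two. This exact information turns out to be contradictory.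
\end{abstract}

\section{Introduction}

Let $\mathbf t=t_0t_1t_2\cdots=0110100110010110\cdots$ be the Thue--Morse word: it is obtained by iterating the morphism $0\mapsto 01$, $1\mapsto 10$ from $0$, and $t_n$ is the parity of the number of $1$'s in the binary expansion of $n$. A \emph{subword}, or \emph{factor}, of an infinite word is a finite contiguous block; the empty word $\varepsilon$ counts as one. For an infinite word $\mathbf w$ over an alphabet $\Sigma$ let $\mathrm{Sub}(\mathbf w)$ be the set of its factors and $\mathrm{Cosub}(\mathbf w)=\Sigma^*\setminus \mathrm{Sub}(\mathbf w)$. The question treated here, posed in \cite{source}, is whether $\mathrm{Cosub}(\mathbf t)$ is context-free.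

The language $\mathrm{Sub}(\mathbf t)$ is not context-free (Corollary~\ref{cor:cons}), but this says little about its complement: $\{a^nb^nc^n:n\ge0\}$ is not context-free, while its complement is. A nondeterministic pushdown automaton for $\mathrm{Cosub}(\mathbf t)$ has to guess a defect in its input and to verify it with a single stack. At first sight this looks hopeless. The word $\mathbf t$ is organized in levels, the level $k$ having scale $2^k$. After a simple recoding of $\mathbf t$, the defects that we shall find at level $k\ge1$ consist of three copies of one block, separated and enclosed by single letters, with total length $3\cdot 2^k+1$. A stack compares a block with the reversal of another block; it neither copies blocks nor recognizes powers of two. In fact, by the pumping lemma the lengths of the words of an infinite context-free language contain an infinite arithmetic progression, so no infinite set of words with lengths of the form $3\cdot2^k+1$ is context-free. The answer is nevertheless positive.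

\begin{theorem}\label{thm:main}
$\mathrm{Cosub}(\mathbf t)$ is context-free.
\end{theorem}

For $q\ge2$ let $\mathbf t_q=(s_2(n)\bmod q)_{n\ge0}$, a word over $\Sigma=\mathbb Z_q$, where $s_2(n)$ is the number of $1$'s in the binary expansion of $n$. Thus $\mathbf t_2=\mathbf t$. A context-free language is \emph{inherently ambiguous} if no unambiguous context-free grammar generates it.

\begin{theorem}\label{thm:strong}
For every $q\ge2$, $\mathrm{Cosub}(\mathbf t_q)$ is context-free and inherently ambiguous.
\end{theorem}

The way out of the difficulty is that we need not recognize the defects exactly. It suffices to find a context-free language that contains the defects, all but finitely many of them, and that consists of non-factors. Its words may be much more general than the defects, and to show that one of them is not a factor we may argue by contradiction. If it \emph{were} a factor, the rigid structure of $\mathbf t$ would turn the loose comparisons made by the stack into exact statements: lengths about which the automaton knows nothing would be forced to be certain powers of two, or three times such powers. Section~\ref{sec:idea}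 shows this on a single word.

We write the proof for general $q$, which costs little. A reader interested only in Theorem~\ref{thm:main} may put $q=2$ throughout: then adding $1$ to a letter is complementation, and the languages $K_1$ and $K_2$ of Section~\ref{sec:pal} are empty.

We use that the class of context-free languages is closed under union, concatenation, reversal and inverse images under deterministic finite transducers (finite automata that emit a possibly empty word at each step). A context-free language is \emph{linear} if it has a grammar with at most one nonterminal in each right-hand side. We write $Y^R$ for the reversal and $|Y|$ for the length of a word $Y$.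

\section{Passing to valuations}\label{sec:val}

Let $\nu(n)$ be the exponent of $2$ in the integer $n\ge1$. Letters are elements of $\mathbb Z_q$ and are always computed modulo $q$; we write $[j]=j\bmod q$. Let
\[
 d_n=[\nu(n)]\quad(n\ge1),\qquad \mathbf d=d_1d_2d_3\cdots .
\]
The valuations and, for $q=2$, the word $\mathbf d$ begin as follows:
\[
\begin{array}{r|cccccccccccccccc}
n&1&2&3&4&5&6&7&8&9&10&11&12&13&14&15&16\\ \hline
\nu(n)&0&1&0&2&0&1&0&3&0&1&0&2&0&1&0&4\\
d_n\ (q=2)&0&1&0&0&0&1&0&1&0&1&0&0&0&1&0&0
\end{array}
\]
A word over $\mathbb Z_q$ is \emph{legal} if it is a factor of $\mathbf d$, and \emph{illegal} otherwise. When we assume that a word is legal, we fix a realization $d_{s+1}\cdots d_{s+n}$ of it and identify its positions with the integers $s+1,\dots,s+n$; note that these are $\ge1$.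

If $n$ ends in $1\,0^{v}$ in binary, then $n-1$ ends in $0\,1^{v}$. Hence $s_2(n)-s_2(n-1)=1-\nu(n)$, and $\mathbf d$ is a recoded difference word of $\mathbf t_q$. For a word $w_0w_1\cdots w_n$ over $\mathbb Z_q$ put
\[
 \Delta(w_0\cdots w_n)=z_1\cdots z_n,\qquad z_i=1-(w_i-w_{i-1}),
\]
and $\Delta(\varepsilon)=\varepsilon$. Applied to $\mathbf t_q$, this gives $\mathbf d$.

\begin{lemma}\label{lem:reduction}
A nonempty word $w$ is a factor of $\mathbf t_q$ if and only if $\Delta(w)$ is legal. Consequently $\mathrm{Cosub}(\mathbf t_q)=\Delta^{-1}(D)$, where $D$ is the set of illegal words, and $\mathrm{Cosub}(\mathbf t_q)$ is context-free if $D$ is.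
\end{lemma}

\begin{proof}
If $w$ is a factor of $\mathbf t_q$, then $\Delta(w)$ is a factor of $\mathbf d$. Conversely, if $\Delta(w)=d_{s+1}\cdots d_{s+n}$ with $s,n\ge0$, then $w$ and the factor of $\mathbf t_q$ at positions $s,\dots,s+n$ have the same length and the same image under $\Delta$, so they differ by a constant added to all letters. It remains to see that $\mathrm{Sub}(\mathbf t_q)$ is closed under adding constants. As $s_2(2n)=s_2(n)$ and $s_2(2n+1)=s_2(n)+1$, the word $\mathbf t_q$ is fixed by the morphism $\mu_q\colon i\mapsto i\,(i+1)$. Every factor lies in some prefix $\mu_q^n(0)$. Every letter $j$ occurs in $\mathbf t_q$, because $s_2(2^j-1)=j$; so $\mu_q^n(j)$ is a factor of $\mathbf t_q$. And $\mu_q^n(j)$ is $\mu_q^n(0)$ with $j$ added to all letters.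

Since $\varepsilon$ is a factor of $\mathbf t_q$ and legal, $\mathrm{Cosub}(\mathbf t_q)=\Delta^{-1}(D)$. The map $\Delta$ is computed by a deterministic finite transducer, which remembers the previous letter.
\end{proof}

So the task is to show that $D$ is context-free. We collect the elementary facts about $\mathbf d$ that will be used constantly. All integers whose valuations are taken are understood to be positive.
\begin{itemize}
\item[(a)] If $\nu(i)<\nu(x)$ then $\nu(x\pm i)=\nu(i)$; if $\nu(i)>\nu(x)$ then $\nu(x\pm i)=\nu(x)$.
\item[(b)] Of two consecutive even integers exactly one is $\equiv2$ and the other is $\equiv0\pmod4$. The first has valuation $1$ and hence a nonzero letter. Consequently, if $\nu(x)=v$ and $x>2^v$, then exactly one of $x\pm2^v$ has valuation $v+1$.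
\item[(c)] $d_{2n-1}=0$ and $d_{2n}=d_n+1$.
\item[(d)] \emph{Reflection.} If $0<x<2^K$ then $\nu(2^K-x)=\nu(x)$. So the reversal of a legal word is legal, and statements about letters, valuations and distances may be applied to mirror images.
\end{itemize}

\section{The forbidden words}\label{sec:forbidden}

Let $T_k=d_1\cdots d_{2^k-1}$, so $T_0=\varepsilon$. By reflection $T_k$ is a palindrome, and $T_{k+1}=T_k[k]T_k$. Let $\varphi$ be the morphism $x\mapsto 0\,(x+1)$. By (c),
\[
 T_{k+1}=\varphi(T_k)\,0,\qquad\text{and if $W$ is legal, then so is }\varphi(W)\,0 .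
\]

The blocks $T_k$ fill the gaps between consecutive multiples of $2^k$, and an odd multiple of $2^k$ has letter $[k]$. This suggests two kinds of defect. First, one of any two consecutive multiples of $2^k$ is an odd multiple, so a word $xT_ky$ with $x,y\ne[k]$ is suspicious. It is not always illegal: around the integer $2^{k-1+q}$, $k\ge1$, we read
\[
 [k-1]\,T_{k-1}\,[k-1]\,T_{k-1}\,[k-1]=[k-1]\,T_k\,[k-1],
\]
which must be allowed. Secondly, if $x,[k],[k],y$ are the letters at four consecutive multiples of $2^k$, then one of $x,y$ sits at an odd multiple and equals $[k]$. The other sits at an even multiple, as does one of the two middle letters; these are two consecutive even multiples of $2^k$, so one of them has valuation $k+1$ and letter $[k+1]$. It cannot be the middle one, and so exactly one of $x,y$ equals $[k]$. Accordingly we define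
\begin{align*}
 \alpha_0&=\{xy:\ x,y\ne0\},\\
 \alpha_k&=\{x\,T_k\,y:\ x,y\ne[k],\ (x,y)\ne([k-1],[k-1])\}\qquad(k\ge1),\\
 \beta_k&=\{x\,T_k\,[k]\,T_k\,[k]\,T_k\,y:\ x=y=[k],\text{ or both }x\ne[k]\text{ and }y\ne[k]\}\qquad(k\ge0).
\end{align*}
For $q=2$ we have $\alpha_0=\{11\}$ and $\alpha_k=\emptyset$ for $k\ge1$. For every $q$, $0000\in\beta_0$.

\begin{lemma}\label{lem:forbidden}
A word is illegal if and only if it contains a word of $\bigcup_{k\ge0}(\alpha_k\cup\beta_k)$.
\end{lemma}

\begin{proof}
\emph{The words of $\alpha_k\cup\beta_k$ are illegal.} We use induction on $k$. In a legal word nonzero letters sit at even integers, so two nonzero letters are never at distance $1$ or $3$. The word $0000$ is illegal because four consecutive integers contain one that is $\equiv2\pmod4$. This settles $k=0$.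

Suppose that the claim holds for some $k\ge0$, and let $w\in\alpha_{k+1}\cup\beta_{k+1}$, with positions indexed from $0$. Its letters at odd indices are $0$. Some letter at an even index is nonzero: if $k\ge1$, index $2$ carries $d_2=[1]$; in a word of $\beta_1$, index $2$ carries $[1]$; and in a word $x0y\in\alpha_1$ the letters $x,y$ are not both $[0]$. So if $w$ were legal, its even indices would be at even integers. Deleting the letters at odd indices and subtracting $1$ from the others would then give a legal word, by (c). As $T_{k+1}=\varphi(T_k)0$, the new word is obtained from $w$ by replacing $T_{k+1}$ with $T_k$, the separating letters $[k+1]$ with $[k]$, and $x,y$ with $x-1,y-1$; so it lies in $\alpha_k$ or $\beta_k$. This contradicts the induction hypothesis.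

\emph{A word $w$ containing none of these words is legal.} We use induction on $|w|$. If $|w|\le1$, then $w$ is legal because every letter occurs in $\mathbf d$. If $w=0^n$, then $n\le3$, as $0000\in\beta_0$; and $000=d_{2^q-1}d_{2^q}d_{2^q+1}$ is legal. Suppose now that $|w|\ge2$ and that $w$ has a nonzero letter. Two successive nonzero letters are not at distance $1$ (because of $\alpha_0$), not at distance $3$ (because of $\beta_0$), and not at distance $\ge5$ (because of $0000$). So all nonzero letters lie at positions of one parity. Let $i_1<\dots<i_n$ be all positions of this parity, and let $W=W_1\cdots W_n$ with $W_j=w_{i_j}-1$. Then $w$ arises from $\varphi(W)0$ by possibly deleting the first and/or the last letter, and $|W|<|w|$. If $W$ is legal, then so are $\varphi(W)0$ and $w$. By induction it suffices to show that $W$ contains no word of any $\alpha_k\cup\beta_k$.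

If $W$ contains $xVy$ with letters $x,y$, then $w$ contains $(x+1)\,\varphi(V)\,0\,(y+1)$. So a word of $\beta_k$ in $W$ yields a word of $\beta_{k+1}$ in $w$, and a word of $\alpha_k$ with $k\ge1$ yields one of $\alpha_{k+1}$. A word $xy\in\alpha_0$ in $W$ yields $(x+1)0(y+1)$, whose end letters are $\ne[1]$; this is in $\alpha_1$ unless $x+1=y+1=0$. In that last case $w$ contains $000$ with its outer zeros at positions $i_j,i_{j+1}$. Since $w\ne000$, some neighbor of this $000$ lies in $w$. It is in the other parity class, hence it is $0$, and $w$ contains $0000\in\beta_0$. All cases are contradictory.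
\end{proof}

\section{The idea on one word}\label{sec:idea}

By Lemma~\ref{lem:forbidden} it suffices to find \emph{a context-free language $K$ of illegal words that contains all but finitely many words of $\bigcup_k(\alpha_k\cup\beta_k)$}: then $D=\Sigma^*(F\cup K)\Sigma^*$, where $F$ is the finite set of the remaining words.

Take $q=2$ and the word $1\,T_2\,0\,T_2\,0\,T_2\,1$ of $\beta_2$, that is,
\[
 U=1\,0\,1\,0\,0\,0\ \ 1\ \ 0\,0\,0\,1\,0\,1 .
\]
Suppose that $U$ is legal, let $p$ be the integer carrying its middle letter, and put $e=p-2$. The letter at $e$ is $0$, and so are the letters at $e-1$ and $e-3$. If $e$ were odd, then $e-1$ and $e-3$ would be consecutive even integers, and one of them would have letter $1$ by (b). So $e$ is even, and since its letter is $0$, $\nu(e)$ is even and at least $2$. If $\nu(e)\ge4$, then $\nu(e-4)=2$, and the first letter of $U$ would be $0$. Hence $\nu(p-2)=2$. The word $U$ is a palindrome, so $\nu(p+2)=2$ by reflection. But two odd multiples of $4$ do not differ by $4$.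

This proof treats the two halves of $U$ separately. Each half, from its end letter up to $p$, \emph{measures} something: the left half forces the position $e$, at distance $M=2$ from $p$, to have valuation exactly $2$, and the right half does the same for $p+2$. For the corresponding words of $\beta_k$ the distance is $M=2^{k-1}$, and the automaton cannot know that $M$ is a power of two. What it can do is compare letters according to the self-similarity $d_{2n}=d_n+1$: whether
\[
 d_{e-2i}=d_{e+i}+1\qquad\text{for } i=1,2,3,\dots
\]
In $\mathbf d$ this holds whenever $\nu(i)\le\nu(e)-2$ and $e-2i\ge1$, so in particular for all $i<2^{\nu(e)-1}$, and the place of the first failure carries information about $\nu(e)$. So one lets the automaton check that the comparison holds for $i<M$ and fails at $i=M$, for an arbitrary $M$. Under mild side conditions, legality will force $M$ to be a power of two (Section~\ref{sec:slope}). The same principle works for palindromes around a center, where the comparison is $d_{c-i}=d_{c+i}$. There it is simplest, and we begin with it.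

\section{Maximal palindromes, and the words \texorpdfstring{$\alpha_k$}{alpha\_k}}\label{sec:pal}

\begin{lemma}\label{lem:pal}
Let $c\ge1$ and $v=\nu(c)$. If $1\le i<c$ and $d_{c-i}\ne d_{c+i}$, then $i$ is an odd multiple of $2^v$. Let $r$ be the smallest such $i$, if there is one. Then either
\begin{itemize}
\item[(I)] $r=2^v$, one of $c\pm r$ has valuation $v+1$, and the other has a letter $\ne[v+1]$; or
\item[(II)] $r=3\cdot2^v$, and $c\pm r$ have the valuations $v+1$ and $v+2$ in some order.
\end{itemize}
In particular exactly one of $c\pm r$ has the letter $d_c+1$, and its valuation is exactly $v+1$. Case \textup{(I)} holds if and only if $3\nmid r$.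
\end{lemma}

\begin{proof}
If $2^v\nmid i$, then $\nu(c\pm i)=\nu(i)$; if $i$ is an even multiple of $2^v$, then $\nu(c\pm i)=v$. In both cases the letters at $c\pm i$ agree. This proves the first claim.

Write $c=2^vC$ with $C$ odd, and choose $\eta=\pm1$ with $C+\eta\equiv2$ and $C-\eta\equiv0\pmod4$. Since $2^v\le r<c$, both $c\pm2^v$ are positive. The integer $c+\eta2^v$ has valuation $v+1$. If $d_{c-\eta2^v}\ne[v+1]$, then $r=2^v$ and (I) holds. Otherwise the letters at $c\pm2^v$ agree, so $r\ge3\cdot2^v$, and $\nu(C-\eta)\ge2$ is $\equiv1\pmod q$. Hence $\nu(C-\eta)\ge q+1\ge3$, that is, $C-\eta\equiv0\pmod8$. It follows that $C+3\eta=(C-\eta)+4\eta\equiv4\pmod8$ and $C-3\eta=(C-\eta)-2\eta\equiv2\pmod4$. So $c+3\eta2^v$ and $c-3\eta2^v$, which are positive because $3\cdot2^v\le r<c$, have the valuations $v+2$ and $v+1$. Their letters differ, and $r=3\cdot2^v$. The remaining claims can be read off, as $[v+2]\ne[v+1]$.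
\end{proof}

Case (II) does occur. For $c=2^{q+1}-1$ the letters at $c\pm1$ are both $[1]$, those at $c\pm2$ are both $0$, and those at $c-3$ and $c+3$ are $[2]$ and $[1]$. This is why a condition modulo $3$ accompanies our palindromes; a finite control can check it. For $c\in\mathbb Z_q$ let
\[
 P_c=\{\,Y\,c\,Y^R:\ Y\in\Sigma^*,\ 3\nmid (|Y|+1)\,\}.
\]

\begin{corollary}\label{cor:link}
If a legal word contains $x\,z\,\pi$ or $\pi\,z\,x$ with letters $x\ne\pi$ and $z\in P_{\pi-1}$, then the distance between $x$ and $\pi$ is $2^{\nu(b)}$, where $b$ is the integer carrying $\pi$.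
\end{corollary}

\begin{proof}
Let $r=|Y|+1$ and let $v$ be the valuation of the center of $z=Y(\pi-1)Y^R$. As $x\ne\pi$, the radius $r$ is the first mismatch, and $3\nmid r$. So case (I) of Lemma~\ref{lem:pal} holds, and $r=2^v$. The position $b$ is the endpoint whose letter is the center letter plus $1$, so $\nu(b)=v+1$. The distance is $2r=2^{v+1}$.
\end{proof}

Without the condition modulo $3$ this fails: in the example above the ends carry $[2]\ne[1]$, and they are at distance $6$, while the endpoint with letter $[1]$ has valuation $1$. A palindrome as in the corollary, with two different letters next to its ends, will be called a \emph{link}: it ties its length to the valuation of one of its two neighbors. If the letters next to the ends agree, there is no such conclusion.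

We can now deal with the words of $\alpha_k$. Let
\begin{align*}
 K_1&=\{\,x\,YcY^R\,y:\ x\ne y,\ x\ne c+1,\ y\ne c+1\,\},\\
 K_2&=\bigcup_{\pi}\ \bigcup_{x\notin\{\pi,\pi+1\}}x\,P_{\pi-1}\,\pi\,P_{\pi-1}\,x ,
\end{align*}
where all letters range over $\mathbb Z_q$ and $Y$ over $\Sigma^*$. For $q=2$ both are empty.

\begin{proposition}\label{prop:alpha}
The languages $K_1$ and $K_2$ are context-free, consist of illegal words, and together contain every word of $\alpha_k$ for $k\ge2$.
\end{proposition}

\begin{proof}
For fixed $c$, the words $YcY^R$ with $|Y|\equiv i\pmod3$ are generated by nonterminals $R_i$, $i\in\mathbb Z_3$, with the rules $R_0\to c$ and $R_{i+1}\to zR_iz$ for $z\in\Sigma$. So $P_c$, which consists of the words generated from $R_0$ or $R_1$, is linear, and $K_1$, $K_2$ are context-free.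

If a word of $K_1$ were legal, then $x$ and $y$ would be at the first mismatch around the center $c$. By Lemma~\ref{lem:pal} one of them equals $c+1$, a contradiction. Suppose that a word of $K_2$ is legal, with the middle letter $\pi$ at $b$, and let $s=\nu(b)$, so $\pi=[s]$. Since $x\ne\pi$, Corollary~\ref{cor:link} applied on both sides places the two outer letters at $b-2^s$ and $b+2^s$. By (b), one of these integers has valuation $s+1$, so $x=[s+1]=\pi+1$, a contradiction.

Now let $xT_ky\in\alpha_k$ with $k\ge2$. If $x\ne y$, then $T_k=T_{k-1}[k-1]T_{k-1}$ is a palindrome with center letter $c=[k-1]$, and $x,y\ne[k]=c+1$; the word is in $K_1$. If $x=y$, this palindrome measures nothing, so we cut at its center. Put $\pi=[k-1]$. By the definition of $\alpha_k$, $x\notin\{\pi+1,\pi\}$. The half $T_{k-1}=T_{k-2}[k-2]T_{k-2}$ is in $P_{\pi-1}$, because $|T_{k-2}|+1=2^{k-2}$ is not divisible by $3$. So the word is in $K_2$.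
\end{proof}

\section{A comparison of slope two, and \texorpdfstring{$\beta_k$}{beta\_k} with ends different from \texorpdfstring{$[k]$}{[k]}}\label{sec:slope}

We turn to the words $U=xT_k[k]T_k[k]T_ky$. We index their positions by $0,1,\dots,3N$ with $N=2^k$ and write $L(i)$ for the letters:
\begin{equation}\label{eq:L}
 L(0)=x,\quad L(3N)=y,\quad L(N)=L(2N)=[k],\quad L(i)=[\nu(i)]\ \text{ if } N\nmid i .
\end{equation}
The reversal of $U$ has the same form with $x$ and $y$ exchanged. In this section $x,y\ne[k]$, and we make the idea of Section~\ref{sec:idea} precise.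

\begin{lemma}\label{lem:slope}
Let $M\ge1$ with $3\nmid M$, let $e-2M\ge1$, and suppose that
\begin{itemize}
\item[(i)] $d_{e-2i+1}=0$ for $1\le i\le M$;
\item[(ii)] $d_{e-2i}=d_{e+i}+1$ for $1\le i<M$;
\item[(iii)] $d_{e-2M}\ne d_{e+M}+1$ and $d_{e-2M}\ne d_e$.
\end{itemize}
Then for some $m\ge0$ we have $M=2^m$, $\nu(e)=m+1$ and $\nu(e+M)=m$.
\end{lemma}

\begin{proof}
Let $v=\nu(e)$. Suppose first that $v=0$. If $M=1$, then $e$ and $e-2$ are odd and $d_{e-2}=d_e=0$, against (iii). If $M\ge2$, then (i) gives $d_{e-1}=d_{e-3}=0$ at two consecutive even integers, against (b).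

So $v\ge1$. Suppose that $M>3\cdot2^{v-1}$. For $i=2^{v-1}$ and $i=3\cdot2^{v-1}$ we have $\nu(e+i)=v-1$, so (ii) gives $d_{e-2^v}=d_{e-3\cdot2^v}=[v]$. But write $e=2^vE$ with $E$ odd: one of the consecutive even integers $E-1,E-3$ is $\equiv2\pmod4$, and the corresponding letter is $[v+1]\ne[v]$. This is a contradiction. Since $3\nmid M$, it follows that $M<3\cdot2^{v-1}$.

If $\nu(M)\le v-2$, then $\nu(e+M)=\nu(M)$ and $\nu(e-2M)=\nu(M)+1$, against the first part of (iii). So $2^{v-1}\mid M$, that is, $M=2^{v-1}$ or $M=2^v$. In the latter case $\nu(2M)>v$, so $\nu(e-2M)=v$ and $d_{e-2M}=d_e$, against the second part of (iii). Hence $M=2^{v-1}$. With $m=v-1$ we have $\nu(e)=m+1$, and $\nu(e+M)=\nu(M)=m$.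
\end{proof}

\begin{remark}
The condition $3\nmid M$ cannot be dropped. For $q=2$, $e=10$, $M=3$ we have $d_9=d_7=d_5=0$, $d_8=1=d_{11}+1$, $d_6=1=d_{12}+1$, and $d_4=0$ differs from $d_{13}+1=1$ and from $d_{10}=1$.
\end{remark}

The following words encode the hypotheses of the lemma. For $\pi\in\mathbb Z_q$ let $A_\pi$ be the set of words
\[
 f\;0\,(x_n+1)\;0\,(x_{n-1}+1)\;\cdots\;0\,(x_1+1)\;0\;(\pi+1)\;x_1x_2\cdots x_n,
 \qquad f\ne\pi+1,\quad n\ge0,\quad n\not\equiv2\pmod3,
\]
with arbitrary letters $x_1,\dots,x_n$, and let
\[
 K_3=\bigcup_{\pi}A_\pi\,\pi\,A_\pi^R .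
\]
The letter $\pi+1$ plays the role of $d_e$, the central $\pi$ that of $d_{e+M}$ with $M=n+1$, and $f$ that of $d_{e-2M}$. The two halves of a word of $K_3$ may have different lengths and different letters.

\begin{proposition}\label{prop:K3}
The language $K_3$ is context-free, consists of illegal words, and contains every word $xT_k[k]T_k[k]T_ky$ with $x,y\ne[k]$ and $k\ge1$.
\end{proposition}

\begin{proof}
The language $A_\pi$ is linear: use rules $S\to f0H$ for $f\ne\pi+1$, $H\to(x+1)\,0\,H\,x$ for $x\in\Sigma$, and $H\to\pi+1$, with the number of uses of the second rule modulo $3$ kept in the nonterminal. So $K_3$ is context-free.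

Suppose that a word of $K_3$ is legal, with the central $\pi$ at $p$. In its left half put $M=n+1$ and $e=p-M$. Then $3\nmid M$. The letter $\pi+1$ is at $e$, and $x_i$ is at $e+i$. To the left of $e$ we find $0$ at $e-2i+1$ for $1\le i\le M$, the letter $x_i+1$ at $e-2i$ for $1\le i<M$, and $f$ at $e-2M$. So (i) and (ii) of Lemma~\ref{lem:slope} hold, and (iii) holds because
\[
 d_{e+M}+1=\pi+1=d_e\ne f=d_{e-2M}.
\]
Hence $M=2^m$, $\nu(p)=m$ and $\nu(p-2^m)=m+1$ for some $m$. By reflection, the right half gives $m'$ with $\nu(p)=m'$ and $\nu(p+2^{m'})=m'+1$. So $m'=m$, and $p-2^m$ and $p+2^m$ are both odd multiples of $2^{m+1}$. Then their difference $2^{m+1}$ would be divisible by $2^{m+2}$, a contradiction.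

Now let $U=xT_k[k]T_k[k]T_ky$ with $x,y\ne[k]$ and $k\ge1$. In the notation \eqref{eq:L} put $m=k-1$, $M=2^m=N/2$, $\pi=[m]$ and $e=N=2M$. The middle index of $U$ is $3M=N+M$, and $L(3M)=[m]=\pi$. Also $L(e)=[k]=\pi+1$ and $L(0)=x\ne\pi+1$. Since $L(e-j)=[\nu(j)]$ for $1\le j<2M$ and $L(e+i)=[\nu(i)]$ for $1\le i<M$, we have
\[
 L(e-2i+1)=0\quad(1\le i\le M),\qquad L(e-2i)=[\nu(i)+1]=L(e+i)+1\quad(1\le i<M).
\]
As $3\nmid M$, the prefix of $U$ of length $3M$ is in $A_\pi$ with $n=M-1$ and $f=x$. The same applies to the reversal of $U$, so $U\in A_\pi\,\pi\,A_\pi^R$.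
\end{proof}

\section{A chain of palindromes, and \texorpdfstring{$\beta_k$}{beta\_k} with ends equal to \texorpdfstring{$[k]$}{[k]}}\label{sec:chain}

It remains to treat $U=[k]T_k[k]T_k[k]T_k[k]$. Lemma~\ref{lem:slope} is no help, since now the letter at $e-2M$ equals the one at $e$. Why is $U$ illegal? Put $m=k-1$. If the middle of $U$ is at $p$ and $\nu(p)=m$, then the four integers $p\pm2^m$, $p\pm3\cdot2^m$ all carry $[m+1]$; but these are $2^m$ times four consecutive even integers, one of which is $\equiv4\pmod8$ and gives the letter $[m+2]$. Our witness will certify the letters at these four places, and the difficulty is to reach them from $p$ by distances tied to $\nu(p)$. A palindrome centered at $p-2^m$ does not help: in $U$ the letters at $p$ and $p-2^{m+1}$ are both $[m]$, and a link needs different letters there.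

We therefore go from $p$ to the end of $U$ by a detour through a position of valuation $m-1$, in three steps (Figure~\ref{fig:chain}). The two outer steps are links in the sense of Corollary~\ref{cor:link}. The middle step is a longer variant of a link, which also certifies the letter at $p-2^m$. If $v$ is the valuation of its center, then for $q=2$ it is a palindrome as in case (II) of Lemma~\ref{lem:pal}, with the first mismatch at radius $3\cdot2^v$; for $q\ge3$ the first two mismatches are at the radii $2^v$ and $3\cdot2^v$. For $c\in\mathbb Z_q$ let
\[
 Q_c=\begin{cases}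
 \{\,Y\,c\,Y^R:\ Y\in\Sigma^*,\ 3\mid(|Y|+1)\,\}&\text{if }q=2,\\[2pt]
 \{\,Y_2\,(c+1)\,Y_1\,c\,Y_1^R\,(c+3)\,Y_2^R:\ Y_1,Y_2\in\Sigma^*\,\}&\text{if }q\ge3.
 \end{cases}
\]
The two cases have the same origin: for $q=2$ the letters $c+1$ and $c+3$ coincide, and the mismatch between them disappears.

\begin{lemma}\label{lem:longlink}
Suppose that a legal word contains $(c+2)\,z\,(c+1)$ with $z\in Q_c$, and let the outer letters be at the integers $a<b$. Then for some $v\ge0$
\[
 \nu(a)=v+2,\qquad \nu(b)=v+1,\qquad b-a=6\cdot2^v,\qquad d_{a+2^{v+2}}=[v+3].
\]
\end{lemma}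

\begin{proof}
Let $\gamma$ be the integer carrying the central $c$ of $z$, and $v=\nu(\gamma)$, so that $c=[v]$.

\emph{Case $q=2$.} The ends carry $c+2=c$ and $c+1$, which differ, and the radius is divisible by $3$. So case (II) of Lemma~\ref{lem:pal} holds, with $a=\gamma-3\cdot2^v$ and $b=\gamma+3\cdot2^v$. The end with letter $c+1$, which is $b$, has valuation $v+1$, so $\nu(a)=v+2$. The letters at $\gamma\pm2^v$ agree and, by (b), one of these integers has valuation $v+1$. As $a+2^{v+2}=\gamma+2^v$, we get $d_{a+2^{v+2}}=[v+1]=[v+3]$.

\emph{Case $q\ge3$.} Let $r_1=|Y_1|+1$. The letters at $\gamma-r_1$ and $\gamma+r_1$ are $c+1\ne c+3$, and $r_1$ is the first mismatch. In case (II) of Lemma~\ref{lem:pal} these letters would be $c+1$ and $c+2$ in some order; but $c+3$ is neither of them. So case (I) holds, $r_1=2^v$, and $\gamma-2^v$, which carries $c+1$, has valuation $v+1$. Write $\gamma=2^vC$ with $C$ odd. Then $C-1\equiv2$ and $C+1\equiv0\pmod4$. Since $d_{\gamma+2^v}=c+3=[v+3]\ne[v+2]$, we have $\nu(C+1)\ne2$, hence $C+1\equiv0\pmod8$.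

Let $r_2=|Y_1|+|Y_2|+2$, so $a=\gamma-r_2$ and $b=\gamma+r_2$. The letters at $a$ and $b$ are $c+2\ne c+1$, and by the form of $z$, $r_2$ is the first mismatch after $r_1=2^v$. Mismatches occur only at odd multiples of $2^v$, so $r_2\ge3\cdot2^v$; in particular $\gamma-3\cdot2^v\ge a\ge1$. At radius $3\cdot2^v$ we have $C-3=(C+1)-4\equiv4\pmod8$ and $C+3=(C+1)+2\equiv2\pmod4$, so the valuations of $\gamma-3\cdot2^v$ and $\gamma+3\cdot2^v$ are $v+2$ and $v+1$, a mismatch. Hence $r_2=3\cdot2^v$, which gives $\nu(a)$, $\nu(b)$ and $b-a$. Finally $a+2^{v+2}=\gamma+2^v$ carries $[v+3]$.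
\end{proof}

Now let
\[
 B_\pi=(\pi+1)\;P_{\pi-1}\;\pi\;Q_{\pi-2}\;(\pi-1)\;P_{\pi-2},\qquad
 K_4=\bigcup_{\pi}B_\pi\,\pi\,B_\pi^R .
\]

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.98cm,y=0.98cm]
\draw (0,0)--(12,0);
\foreach \j in {0,1,...,12} {\draw (\j,-0.07)--(\j,0.07);}
\foreach \j/\t in {0/\pi+1,1/\pi-2,2/\pi-1,3/\pi-2,4/\pi,5/\pi-2,6/\pi-1,7/\pi-2,8/\pi+1,9/\pi-2,10/\pi-1,11/\pi-2,12/\pi} {\node[above] at (\j,0.08) {\scriptsize $\t$};}
\foreach \j/\t in {0/0,1/h,2/2h,3/3h,4/4h,5/5h,6/6h,7/7h,8/8h,9/9h,10/10h,11/11h,12/12h} {\node[below] at (\j,-0.08) {\scriptsize $\t$};}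
\foreach \j/\t in {0/f,4/a,10/u,12/p} {\fill (\j,0) circle (2pt); \node at (\j,0.85) {$\t$};}
\draw (0.15,-0.6)--(0.15,-0.75)--(3.85,-0.75)--(3.85,-0.6);
\draw (4.15,-0.6)--(4.15,-0.75)--(9.85,-0.75)--(9.85,-0.6);
\draw (10.15,-0.6)--(10.15,-0.75)--(11.85,-0.75)--(11.85,-0.6);
\node[below] at (2,-0.78) {$P_{\pi-1}$};
\node[below] at (7,-0.78) {$Q_{\pi-2}$};
\node[below] at (11,-0.78) {$P_{\pi-2}$};
\end{tikzpicture}
\caption{The left half of $[k]T_k[k]T_k[k]T_k[k]$ up to and including its middle letter, for $k\ge3$, with $h=2^{k-3}$ and $\pi=[k-1]$. Indices are below the line. The letters at the multiples of $h$ are above it; between these, the letter at index $i$ is $[\nu(i)]$. The dots $f,a,u,p$ cut the half into three pieces, centered at $2h$, $7h$ and $11h$, each lying between two different letters.}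
\label{fig:chain}
\end{figure}

\begin{proposition}\label{prop:K4}
The language $K_4$ is context-free, consists of illegal words, and contains the word $[k]T_k[k]T_k[k]T_k[k]$ for every $k\ge3$.
\end{proposition}

\begin{proof}
\emph{$K_4$ is context-free.} We have seen that $P_c$ is linear. For $q=2$, $Q_c$ is generated by the nonterminal $R_2$ in the proof of Proposition~\ref{prop:alpha}. For $q\ge3$ it has the rules $S\to zSz$, $S\to(c+1)R(c+3)$, $R\to zRz$, $R\to c$ with $z\in\Sigma$. The claim follows by concatenation, reversal and union.

\emph{The words of $K_4$ are illegal.} Suppose that one is legal, with the central $\pi$ at $p$. In the left half let $f$, $a$, $u$ be the positions of the displayed letters $\pi+1$, $\pi$, $\pi-1$ in the definition of $B_\pi$, so that the left half followed by the central letter reads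
\[
 \underset{f}{(\pi+1)}\;P_{\pi-1}\;\underset{a}{\pi}\;Q_{\pi-2}\;\underset{u}{(\pi-1)}\;P_{\pi-2}\;\underset{p}{\pi}\;.
\]
\begin{itemize}
\item Let $m=\nu(a)$; then $\pi=[m]$ and $d_f=\pi+1=[m+1]$. As $\pi+1\ne\pi$, Corollary~\ref{cor:link} gives $a-f=2^m$.
\item Lemma~\ref{lem:longlink} with $c=\pi-2$ applies between $a$ and $u$. Its $v$ satisfies $m=v+2$, so $\nu(u)=m-1$, $u-a=6\cdot2^{m-2}=3\cdot2^{m-1}$ and $d_{a+2^m}=[m+1]$.
\item The letter at $u$ is one more than the center letter $\pi-2$ of the last piece, and the letter at $p$ is $\pi\ne\pi-1$. So Corollary~\ref{cor:link}, with $u$ in the role of $b$, gives $p-u=2^{\nu(u)}=2^{m-1}$.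
\end{itemize}
Adding up, $p=a+2^{m+1}$, so $\nu(p)=m$. Moreover $a+2^m=p-2^m$ and $f=a-2^m=p-3\cdot2^m$. Thus
\[
 d_{p-2^m}=d_{p-3\cdot2^m}=[m+1],\qquad m=\nu(p).
\]
By reflection the right half gives $d_{p+2^m}=d_{p+3\cdot2^m}=[m+1]$ with the same $m=\nu(p)$. Let $P=p/2^m$, which is odd. Among the consecutive even integers $P-3,P-1,P+1,P+3$ there are two consecutive multiples of $4$, and one of these is $\equiv4\pmod8$. It yields an integer of valuation $m+2$ and letter $[m+2]\ne[m+1]$, a contradiction.

\emph{$K_4$ contains $U=[k]T_k[k]T_k[k]T_k[k]$ for $k\ge3$.} Use the notation \eqref{eq:L}, and put $m=k-1$, $\pi=[m]$ and $h=2^{k-3}$, so $2^m=4h$ and $N=8h$. The middle index is $12h$. The letters at the indices $0,4h,10h,12h$ are $[k]=\pi+1$, $[m]=\pi$, $[m-1]=\pi-1$, $[m]=\pi$. If $h\nmid i$, then $L(jh\pm i)=[\nu(i)]$ for all $j$ for which these indices are in range; so in all comparisons about a multiple of $h$ below, radii not divisible by $h$ match.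
\begin{itemize}
\item Between $0$ and $4h$: the center $2h$ has letter $[m-1]=\pi-1$. For $0<i<2h$ we have $\nu(2h\pm i)=\nu(i)$, because $2h$ is a power of two; so the letters at $2h\pm i$ agree. The radius $2h$ of the ends is not divisible by $3$. This piece is in $P_{\pi-1}$.
\item Between $4h$ and $10h$: the center $7h$ has letter $c=[m-2]=\pi-2$, and the ends are at radius $3h$. At radius $h$ we have $L(6h)=[m-1]=c+1$ and $L(8h)=L(N)=[k]=[m+1]=c+3$. At radius $2h$ we have $L(5h)=L(9h)=[m-2]$. All other radii below $3h$ match. For $q\ge3$ the piece has the form $Y_2(c+1)Y_1cY_1^R(c+3)Y_2^R$. For $q=2$, where $c+1=c+3$, it is a palindrome $YcY^R$ with $|Y|+1=3h$. In both cases it is in $Q_{\pi-2}$.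
\item Between $10h$ and $12h$: the center $11h$ has letter $[m-2]=\pi-2$, and the ends are at radius $h$. All smaller radii match, and $3\nmid h$. This piece is in $P_{\pi-2}$.
\end{itemize}
So the prefix of $U$ of length $12h$ is in $B_\pi$. As $U$ is a palindrome, $U\in B_\pi\,\pi\,B_\pi^R$.
\end{proof}

\section{Context-freeness}

\begin{proof}[Proof of Theorem~\ref{thm:main} and of the first part of Theorem~\ref{thm:strong}]
Let $F=\alpha_0\cup\alpha_1\cup\beta_0\cup\beta_1\cup\beta_2$. This is a finite set, and its words are illegal by Lemma~\ref{lem:forbidden}. By Propositions~\ref{prop:alpha}, \ref{prop:K3} and~\ref{prop:K4} the languages $K_1,\dots,K_4$ are context-free, consist of illegal words, and contain all words of $\bigcup_k(\alpha_k\cup\beta_k)$ that are not in $F$. A word containing an illegal word is illegal, and by Lemma~\ref{lem:forbidden} every illegal word contains a word of some $\alpha_k\cup\beta_k$. Hence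
\[
 D=\Sigma^*\,(F\cup K_1\cup K_2\cup K_3\cup K_4)\,\Sigma^*,
\]
which is context-free. By Lemma~\ref{lem:reduction}, $\mathrm{Cosub}(\mathbf t_q)$ is context-free for every $q\ge2$. The case $q=2$ is Theorem~\ref{thm:main}.
\end{proof}

\section{Inherent ambiguity}

We now show that no unambiguous grammar generates $\mathrm{Cosub}(\mathbf t_q)$. The reason is a count: by the Chomsky--Sch\"utzenberger theorem \cite{CS}, the generating function of the number of words of each length of an unambiguous context-free language is algebraic over $\mathbb Q(z)$, and here it is not. Let $p(n)$ be the number of legal words of length $n$, and $s(n)=p(n+1)-p(n)$.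

\begin{lemma}\label{lem:count}
For $n\ge2$, $s(n)=q$ if the binary expansion of $n$ begins with $10$, and $s(n)=q-1$ if it begins with $11$.
\end{lemma}

\begin{proof}
Words realized starting at an odd integer have the form $0\,(x_1+1)\,0\,(x_2+1)\cdots$, and those starting at an even integer the form $(x_1+1)\,0\,(x_2+1)\,0\cdots$, where by (c) $x_1x_2\cdots$ is an arbitrary legal word of the appropriate length. For length $2n$ it has $n$ letters for either start; for length $2n+1$ it has $n$ letters for an odd start and $n+1$ letters for an even one. A legal word of length at least $4$ contains a nonzero letter, at an integer $\equiv2\pmod4$, and nonzero letters occur only at even integers; so the word determines the parity of its start. Hence for $n\ge2$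
\[
 p(2n)=2p(n),\qquad p(2n+1)=p(n)+p(n+1),
\]
and therefore $s(2n)=s(2n+1)=s(n)$ for $n\ge2$.

The legal words of length $2$ are the words $0x$ and $x0$ with $x\in\mathbb Z_q$; since $00$ has both forms, $p(2)=2q-1$. The legal words of length $3$ are the $q$ words $0x0$ (odd start) and the $p(2)=2q-1$ words $x0y$ with $1\in\{x,y\}$ (even start, obtained by adding $1$ to the letters of a legal word of length $2$). A word of both kinds would be $000$, which contains no $1$. So $p(3)=3q-1$, $s(2)=q$ and $s(3)=p(4)-p(3)=2p(2)-p(3)=q-1$. Since $s(n)=s(\lfloor n/2\rfloor)$ for $n\ge4$, the claim follows by induction.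
\end{proof}

\begin{proof}[Proof of the second part of Theorem~\ref{thm:strong}]
By Lemma~\ref{lem:reduction}, a word of length $n+1$ is in $\mathrm{Sub}(\mathbf t_q)$ if and only if its image under $\Delta$ is one of the $p(n)$ legal words of length $n$; each of these has exactly $q$ preimages of length $n+1$, one for each first letter. So $\mathrm{Cosub}(\mathbf t_q)$ has $q^{n+1}-q\,p(n)$ words of length $n+1$, for $n\ge0$, and none of length $0$. If it had an unambiguous grammar, then its generating function would be algebraic over $\mathbb Q(z)$, hence so would $\sum_n p(n)z^n$ and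
\[
 S(z)=\sum_{n\ge0}s(n)z^n=\frac{(1-z)\sum_{n\ge0} p(n)z^n-1}{z}.
\]
By Lemma~\ref{lem:count} the series $S$ has bounded integer coefficients, so it converges for $|z|<1$. By Fatou's theorem \cite{Fatou}, a power series with integer coefficients that converges in the unit disc is rational or transcendental over $\mathbb Q(z)$. So $S$ is rational, and from some point on $(s(n))$ satisfies a linear recurrence in which a fixed number of consecutive terms determines the next one. As $s$ takes only finitely many values, it is eventually periodic. But by Lemma~\ref{lem:count} it equals $q$ on $[2^j,3\cdot2^{j-1})$ and $q-1$ on $[3\cdot2^{j-1},2^{j+1})$ for every $j\ge1$. For large $j$ both intervals lie in the periodic part and are longer than the period; so the sequence would be eventually constant, both with value $q$ and with value $q-1$. This is a contradiction.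
\end{proof}

\begin{corollary}\label{cor:cons}
$\mathrm{Cosub}(\mathbf t)$ is neither deterministic context-free nor regular, and $\mathrm{Sub}(\mathbf t)$ is not context-free.
\end{corollary}

\begin{proof}
Regular languages are deterministic context-free, and deterministic context-free languages have unambiguous grammars; so the first claim follows from Theorem~\ref{thm:strong}.

If the infinite language $\mathrm{Sub}(\mathbf t)$ were context-free, the pumping lemma would give words with $uv^iwx^iy\in\mathrm{Sub}(\mathbf t)$ for all $i\ge0$ and $vx\ne\varepsilon$. So there would be a nonempty word $z$ with $z^i\in\mathrm{Sub}(\mathbf t)$ for all $i$. This contradicts Thue's theorem \cite{Thue} that $\mathbf t$ is overlap-free, which excludes the cube $z^3$. It can also be seen directly: let $\ell=|z|$ and $a=\nu(\ell)$. In the legal word $\Delta(z^i)$ letters at distance $\ell$ are equal. If $i$ is large, it contains integers $n$ and $n+\ell$ with $\nu(n)=a+1$. Then $\nu(n+\ell)=a$, and the letters $[a+1]$ and $[a]$ at $n$ and $n+\ell$ differ.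
\end{proof}

\begin{thebibliography}{9}
\bibitem{source} \emph{Overlap-Free Words and Generalizations}, \texttt{https://github.com/waveq/praca-magisterska-2016}.
\bibitem{CS} Chomsky and Sch\"utzenberger, 1963 (the generating function of an unambiguous context-free language is algebraic over $\mathbb Q(z)$).
\bibitem{Fatou} Fatou, Acta Math.\ \textbf{30} (1906).
\bibitem{Thue} Thue, 1906/1912 (the Thue--Morse word is overlap-free).
\end{thebibliography}

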